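\title{Counting rational points in noiseless expansions of the real field}

\begin{abstract}
An expansion of the real field is noiseless if every definable set either has nonempty interior or is nowhere dense. We prove that the Pila--Wilkie bound $cT^{\epsilon}$ for the number of rational points of height at most $T$ on the transcendental part of a definable set holds in every noiseless expansion, uniformly in definable families and in a block form. Conversely, the bound characterizes noiselessness. The proof rests on a uniform estimate for the covering numbers of definable nowhere dense subsets of the line, obtained by showing that its failure makes $\mathbb{N}$ definable. This estimate yields an approximation of nowhere dense definable sets by few polynomial images of a cube, to which a determinant argument applies.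
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\overline{\mathbb{R}}=(\mathbb{R},<,+,\cdot)$ be the real field. We work with expansions $\mathcal{R}$ of $\overline{\mathbb{R}}$, and ``definable'' always means definable in $\mathcal{R}$ with parameters; Section~\ref{sec:prelim} recalls what this amounts to.

For a rational number $q=a/b$ in lowest terms let $H(q)=\max(|a|,|b|)$, and for $x=(x_1,\dots,x_n)\in\mathbb{Q}^n$ let $H(x)=\max_iH(x_i)$. For $X\subseteq\mathbb{R}^n$ and $T\ge1$ put
\[
X(\mathbb{Q},T)=\{x\in X\cap\mathbb{Q}^n: H(x)\le T\}.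
\]
An interval $I$ contains at least a constant times $T^2$ rationals of height at most $T$ (Lemma~\ref{lem:count}), so a set containing $I\times\{0\}$ has many rational points for a trivial reason. To discard such reasons, let the \emph{algebraic part} $X^{\mathrm{alg}}$ be the union of all connected semialgebraic subsets of $X$ of positive dimension, and let $X^{\mathrm{tr}}=X\setminus X^{\mathrm{alg}}$ be the \emph{transcendental part}. The structure $\mathcal{R}$ is \emph{o-minimal} if every definable subset of $\mathbb{R}$ is a finite union of points and intervals. The Pila--Wilkie theorem states that if $X\subseteq\mathbb{R}^n$ is definable in an o-minimal expansion of $\overline{\mathbb{R}}$, then for every $\epsilon>0$ there is $c=c(X,\epsilon)$ with $\#X^{\mathrm{tr}}(\mathbb{Q},T)\le cT^{\epsilon}$ for all $T\ge1$.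

The structure $\mathcal{R}$ is \emph{noiseless} if, for every $n$, every definable subset of $\mathbb{R}^n$ either has nonempty interior or is nowhere dense. Equivalently, no definable set is both dense and codense in a nonempty open set: a set with empty interior that is somewhere dense is of this kind, and the trace of such a set on a small box has empty interior and is somewhere dense. It suffices to test the condition for $n=1$ (Lemma~\ref{lem:line}), so o-minimal structures are noiseless. But noiselessness carries no finiteness: it asks a definable subset of the line with empty interior to be nowhere dense, not to be finite.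

The question whether the Pila--Wilkie theorem generalizes to noiseless expansions of $\overline{\mathbb{R}}$ is posed as open in \cite[Section 7.1]{tameness}. We answer it positively.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\mathcal{R}$ be noiseless, let $X\subseteq\mathbb{R}^n$ be definable, and let $\epsilon>0$. There is $c$ with $\#X^{\mathrm{tr}}(\mathbb{Q},T)\le cT^{\epsilon}$ for all $T\ge1$.
\end{theorem}

The proof is an induction on $n$ in which $X$ is cut with algebraic hypersurfaces that depend on $T$, so it must be carried out uniformly in families. A \emph{definable family} $(X_s)_{s\in S}$ of subsets of $\mathbb{R}^n$ is the family of fibers of a definable subset of $S\times\mathbb{R}^n$, where $S\subseteq\mathbb{R}^p$ is definable; semialgebraic families are defined in the same way. A semialgebraic set $D$ is an \emph{$e$-manifold} if each point of $D$ has a relatively open neighborhood in $D$ that is semialgebraically homeomorphic to $\mathbb{R}^e$. A \emph{semialgebraic family of manifolds} is a semialgebraic family all of whose members are $e$-manifolds for one fixed $e$; the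 empty set is allowed. We write $\operatorname{int}_D$ for the interior relative to $D$.

\begin{theorem}[uniform block form]\label{thm:B}
Let $\mathcal{R}$ be noiseless, let $(X_s)_{s\in S}$ be a definable family of subsets of $\mathbb{R}^n$, and let $\epsilon>0$. There are $c$ and finitely many semialgebraic families of manifolds in $\mathbb{R}^n$ such that for all $s\in S$ and $T\ge1$ the set $X_s(\mathbb{Q},T)$ is contained in the union of at most $cT^{\epsilon}$ sets $\operatorname{int}_D(X_s\cap D)$, with $D$ a member of one of these families. Consequently $\#X_s^{\mathrm{tr}}(\mathbb{Q},T)\le c'T^{\epsilon}$ with $c'$ independent of $s$ and $T$.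
\end{theorem}

We call the sets $\operatorname{int}_D(X_s\cap D)$ \emph{blocks}. A block is an open piece of a semialgebraic manifold that lies inside $X_s$; blocks of positive dimension lie in the algebraic part. The hypothesis of the two theorems cannot be weakened.

\begin{theorem}\label{thm:C}
For an expansion $\mathcal{R}$ of $\overline{\mathbb{R}}$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal{R}$ is noiseless;
\item[(2)] the conclusion of Theorem~\ref{thm:B} holds for all definable families and all $\epsilon>0$;
\item[(3)] the conclusion of Theorem~\ref{thm:A} holds for all definable sets and all $\epsilon>0$;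
\item[(4)] $\#X^{\mathrm{tr}}(\mathbb{Q},T)=o(T^2)$ for every definable $X\subseteq\mathbb{R}$.
\end{enumerate}
\end{theorem}

\subsection{Three sets on the line}\label{sub:line}

For $X\subseteq\mathbb{R}$ the connected semialgebraic subsets of positive dimension are the nondegenerate intervals, so $X^{\mathrm{tr}}$ is definable and has empty interior. In an o-minimal structure it is finite and there is nothing to prove. In a noiseless structure it is only nowhere dense, and a nowhere dense set can contain many rationals. Consider three candidates.

The set $E_1=\{2^{-i}:i\ge0\}$ has at most $1+\log_2T$ points of height at most $T$ and is harmless. The set $E_2=\{1/i:i\ge1\}$ has $\lfloor T\rfloor$ such points. But a structure that defines $E_2$ defines $\mathbb{N}$, hence $\mathbb{Q}$, which is dense and codense. The middle-thirds Cantor set $E_3$ contains the $2^i$ numbers $\sum_{l\le i}d_l3^{-l}$, $d_l\in\{0,2\}$, of height at most $3^i$. Here $E_3+E_3=[0,2]$ (write each ternary digit of $x/2$ as a sum of two digits from $\{0,1\}$), and the endpoints of the complementary intervals of $E_3$ form a countable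 definable set $L$ that is dense in $E_3$. So $L+L$ is definable, countable and dense in $[0,2]$.

The examples suggest that a set large enough to carry many rationals is large enough for the field operations to turn it into noise. The relevant measure of size is the covering number: for bounded $E\subseteq\mathbb{R}$ let $N(E,\delta)$ be the least number of closed intervals of length $\delta$ that cover $E$. Distinct rationals of height at most $T$ differ by at least $T^{-2}$, so a bound $N(E,\delta)\le C\delta^{-\epsilon}$ gives the counting bound on the line. The examples also show that taking sums is not enough to prove such a bound: all iterated sumsets of $E_2\cup\{0\}$ are countable and compact, hence nowhere dense. A general argument has to treat every large set like $E_2$ and extract a definition of $\mathbb{N}$.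

\subsection{Plan of the proof}

Section~\ref{sec:entropy} proves the bound $N(E_s,\delta)\le C\delta^{-\epsilon}$ uniformly for definable families of nowhere dense subsets of $[0,1]$. This is the longest step and it replaces uniform finiteness. Section~\ref{sec:approx} shows that a nowhere dense definable subset of $[0,1]^m$ lies within $CT^{-k}$ of at most $CT^{\epsilon}$ polynomial images of $[0,1]^{m-1}$. There may be infinitely many smooth pieces to approximate, but the coefficients of the approximating polynomials range over nowhere dense definable sets, and at scale $T^{-k}$ these look like sets of $T^{\epsilon}$ points. Section~\ref{sec:det} uses a determinant to place the rational points on few hypersurfaces of bounded degree, and Section~\ref{sec:blocks} descends to these hypersurfaces by semialgebraic cell decomposition. The o-minimal Pila--Wilkie theorem is not used. Section~\ref{sec:converse} proves the converse.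

\section{Definable sets and first consequences of noiselessness}\label{sec:prelim}

\subsection{Background}

An expansion $\mathcal{R}$ of $\overline{\mathbb{R}}$ may be identified with its definable sets: for each $n$ a Boolean algebra of subsets of $\mathbb{R}^n$ containing all semialgebraic sets, the whole collection being closed under products and coordinate projections. In practice, a set is definable if it is described from finitely many definable sets by logical connectives and quantifiers over real numbers. Thus closure, interior, continuity, derivatives of a fixed order and the property of being nowhere dense are definable, uniformly in families. What is not available is a quantifier over integers, a countable union, or a count of points beyond a fixed number. The sets definable in $\overline{\mathbb{R}}$ itself are the semialgebraic sets, and $\overline{\mathbb{R}}$ is o-minimal. A semialgebraic set has positive dimension if and only if it is infinite.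

We use two facts from \cite{vdD}. \emph{Uniform finiteness}: in an o-minimal structure, a definable family of finite sets has bounded cardinality. \emph{Semialgebraic cell decomposition}, in the following form: a semialgebraic set $V\subseteq\mathbb{R}^p\times\mathbb{R}^m$ has a partition into semialgebraic sets $C^1,\dots,C^q$ with coordinate projections $\pi_i:\mathbb{R}^m\to\mathbb{R}^{e_i}$ such that for every $P\in\mathbb{R}^p$ the fiber $C^i_P$ is empty or is mapped by $\pi_i$ homeomorphically onto an open subset of $\mathbb{R}^{e_i}$.

From analysis we use Baire's theorem (a nonempty open subset of $\mathbb{R}^n$ is not meager, that is, not a countable union of nowhere dense sets), Steinhaus' theorem (if $E\subseteq\mathbb{R}$ is compact of positive measure, then $E-E$ contains an interval), Lebesgue's theorem (a monotone function is differentiable almost everywhere), and Fourier inversion and Plancherel's theorem.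

\emph{From here to the end of Section~\ref{sec:blocks}, $\mathcal{R}$ is noiseless.} The letter $C$ denotes constants that may change from line to line, and $|\cdot|$ is the maximum norm on $\mathbb{R}^n$ and the Lebesgue measure of a set.

\subsection{Meager sets, fibers, functions}

\begin{lemma}\label{lem:meager}
A definable meager set, in particular a definable countable subset of $\mathbb{R}$, is nowhere dense. A definable somewhere dense set has interior. The set $\mathbb{N}$ is not definable.
\end{lemma}

\begin{proof}
A meager set has empty interior by Baire's theorem; apply noiselessness. The second statement is noiselessness itself. If $\mathbb{N}$ were definable, then so would be the countable dense set $\mathbb{Q}=\{(a-a')/b:a,a',b\in\mathbb{N},\,b\ne0\}$.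
\end{proof}

The first statement is the form in which the hypothesis is used most often: a countable union of nowhere dense sets is again nowhere dense, provided the union happens to be definable.

\begin{lemma}\label{lem:fibers}
Let $m\ge2$ and let $Y\subseteq\mathbb{R}^m$ be definable and nowhere dense. Then the set $Z$ of $x\in\mathbb{R}$ for which the fiber $Y_x$ is not nowhere dense in $\mathbb{R}^{m-1}$ is nowhere dense.
\end{lemma}

\begin{proof}
This is a case of the Kuratowski--Ulam theorem followed by Lemma~\ref{lem:meager}. If $x\in Z$, then $(\overline{Y})_x\supseteq\overline{Y_x}$ contains an open box $B$ with rational corners. For fixed $B$ the set $\{x:B\subseteq(\overline{Y})_x\}$ is closed, and it has empty interior because $\overline{Y}$ has. So $Z$ is meager, and it is definable.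
\end{proof}

Call a function on an open interval \emph{$r$-regular} if it is $C^r$ and each derivative $f^{(j)}$, $1\le j\le r$, is identically zero or nowhere zero. If $f$ is $r$-regular near each point of an interval $J$, then it is $r$-regular on $J$: the points near which $f^{(j)}$ vanishes identically and the points near which it has no zero form two disjoint open sets that cover $J$.

\begin{lemma}\label{lem:smooth}
Let $U\subseteq\mathbb{R}$ be open, $f:U\to\mathbb{R}$ definable and $r\ge1$. The set of points of $U$ having a neighborhood on which $f$ is $r$-regular is open and dense in $U$.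
\end{lemma}

\begin{proof}
Openness is part of the definition. We prove density in three steps.

\emph{Continuity.} Let $I\subseteq U$ be an open interval and $\varepsilon>0$. The definable sets $I\cap f^{-1}([i\varepsilon,(i+1)\varepsilon))$, $i\in\mathbb{Z}$, cover $I$. By Baire's theorem one of them is somewhere dense, hence has interior. So the points near which $f$ oscillates by at most $\varepsilon$ form a dense open subset of $U$. Taking $\varepsilon=1,\frac12,\frac13,\dots$ we see that the definable set of discontinuities is meager, hence nowhere dense.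

\emph{Monotonicity.} Let $f$ be continuous on an open interval $I$ and constant on no subinterval. Let $U_+$ ($U_-$) be the set of $x\in I$ with $f(y)>f(x)$ ($f(y)<f(x)$) for all $y>x$ close to $x$, and let $U_0$ be the rest. If $x\in U_0$, there are points arbitrarily close to $x$ on the right with $f\le f(x)$ and also with $f\ge f(x)$, so by the intermediate value theorem $x$ is a limit from the right of points $y$ with $f(y)=f(x)$. One of the three definable sets is somewhere dense, hence contains an open interval $I'$. Suppose $I'\subseteq U_0$. Take $x_0\in I'$. The level set $P=f^{-1}(f(x_0))\cap I'$ is closed in $I'$ with empty interior, so there is $y\in I'\setminus P$ with $y>x_0$. The point $p=\max(P\cap[x_0,y])<y$ lies in $U_0$, but $f\ne f(p)$ on $(p,y)$, a contradiction. If $I'\subseteq U_+$, then for $x_0<y_0$ in $I'$ the maximum of $f$ on $[x_0,y_0]$ is attained at no point left of $y_0$, so $f(x_0)<f(y_0)$ and $f$ is increasing on $I'$. If $I'\subseteq U_-$, the same applies to $-f$. Hence every interval on which $f$ is continuous contains an interval on which $f$ is monotone, and $f$ is locally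 monotone on a dense open set $U_1\subseteq U$.

\emph{Derivatives.} By Lebesgue's theorem the definable set of points where $f$ is not differentiable meets $U_1$ in a null set. So it has empty interior and is nowhere dense. Off its closure $f'$ is a definable function; by the first step it is continuous on a dense open set. Iterating, $f$ is $C^r$ on a dense open set $U'$. The zero set of $f^{(j)}$ is closed in $U'$, so its boundary is nowhere dense, and $f$ is $r$-regular near every point of $U'$ outside these $r$ boundaries.
\end{proof}

\section{A uniform bound for covering numbers}\label{sec:entropy}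

\begin{proposition}\label{prop:entropy}
Let $(E_s)_{s\in S}$ be a definable family of nowhere dense subsets of $[0,1]$ and let $\epsilon>0$. There is $C$ with $N(E_s,\delta)\le C\delta^{-\epsilon}$ for all $s\in S$ and $0<\delta\le1$.
\end{proposition}

By rescaling, the same holds with $[0,1]$ replaced by any fixed bounded interval. If $\mathcal{R}$ is o-minimal, each $E_s$ is finite and the proposition is uniform finiteness. So in this section we assume that $\mathcal{R}$ is not o-minimal. Passing to closures does not change covering numbers, so we also assume that all $E_s$ are closed and nonempty.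

The difficulty is that a failure of the proposition is invisible to any single formula. All $E_s$ might be finite, and the failure only provides a sequence of members $E_{s_j}$ and scales $\delta_j$ at which the covering numbers are large. We have no formula that selects this sequence, since we cannot count. The way out is to build a definable family of sets that we do not control in general, but some of whose members, found by a probabilistic argument, look like $\{1,\dots,n\}$.

\subsection{Recognizing the integers}

\begin{lemma}\label{lem:recognize}
In any expansion of $\overline{\mathbb{R}}$, let $(W_p)$ be a definable family of subsets of $[0,\infty)$ such that for every $n\ge1$ and $\kappa\in(0,\frac18)$ there is $p$ with $W_p=\{w_1,\dots,w_n\}$ and $|w_l-l|<\kappa$ for all $l$. Then $\mathbb{N}$ is definable.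
\end{lemma}

\begin{proof}
Let $P$ be the definable set of $x\ge1$ such that for every $\eta\in(0,\frac14)$ there is $p$ with
\begin{enumerate}
\item[(i)] $|w-x|<\eta$ for some $w\in W_p$;
\item[(ii)] every $w\in W_p$ with $w\le x+\frac12$ satisfies $|w-1|<\eta$, or $|w-w'-1|<\eta/x$ for some $w'\in W_p$.
\end{enumerate}
Let $x\in P$, and let $\eta$ and $p$ be as above. Start with $w^0$ from (i) and apply (ii) repeatedly to get $w^1,w^2,\dots$ in $W_p$. Each step decreases $w$ by more than $\frac34$ and $W_p\subseteq[0,\infty)$, so after $i\le\frac43(x+\frac12)\le2x$ steps the first alternative occurs: $|w^i-1|<\eta$. Then $|w^0-(i+1)|<\eta+i\eta/x\le3\eta$ and $|x-(i+1)|<4\eta$. As $\eta$ is arbitrary, $x$ is an integer. Conversely let $n\ge1$ be an integer and $\eta\in(0,\frac14)$. Take $p$ as in the hypothesis with $\kappa<\min(\frac18,\eta/(2n))$. Then $w_n$ satisfies (i), $|w_1-1|<\eta$, and $|w_l-w_{l-1}-1|<2\kappa<\eta/n$. So $P=\{1,2,\dots\}$.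
\end{proof}

For example, if a definable family $(F_\sigma)$ contains the progressions $\{i/N:0\le i\le N\}$ for arbitrarily large $N$, then the rescaled windows $\{(x-c)/t:x\in F_\sigma\}\cap[\frac12,b]$ include all sets $\{1,\dots,n\}$. In general the large members of our family have no arithmetic structure, and the sets $W_p$ will be assembled point by point from many windows of different sizes. The sizes are taken from a fixed definable sequence.

\subsection{A lacunary sequence}

\begin{lemma}\label{lem:lacunary}
There are $\gamma>1$ and an infinite definable set $A\subseteq(0,1)$, with $0$ as its only accumulation point, such that $a'\le a/\gamma$ for all $a'<a$ in $A$. In particular $\sum_{a\in A,\,a<b}a\le C_Ab$ for all $b>0$, where $C_A=\gamma/(\gamma-1)$.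
\end{lemma}

\begin{proof}
Since $\mathcal{R}$ is not o-minimal, some definable $S_0\subseteq\mathbb{R}$ is not a finite union of points and intervals, so its boundary is infinite. The boundary is the union of $S_0\setminus\operatorname{int}S_0$ and $\overline{S_0}\setminus S_0$, which are definable with empty interior, so it is nowhere dense. Transport it by $x\mapsto x/(1+|x|)$ and take the closure. We obtain an infinite, compact, nowhere dense definable set $E\subseteq[-1,1]$. It has infinitely many bounded complementary intervals, for otherwise it would be a finite union of closed intervals, each a point. Their lengths sum to at most $2$. So the definable set $D_0\subseteq(0,1)$ of these lengths divided by $3$ is infinite, and $D_0\cap[\delta,1)$ is finite for each $\delta>0$.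

For $\gamma>1$ let $D^\gamma=\{d\in D_0:(d/\gamma,d)\cap D_0=\emptyset\}$. If some $D^\gamma$ is infinite, take $A=D^\gamma$. Otherwise, given $\gamma>1$ and $r>1$, pick $d\in D_0$ below all elements of $D^\gamma$ and list the elements of $D_0\cap(0,d]$ as $d=d_0>d_1>\cdots$; consecutive ratios are less than $\gamma$. For the first $i$ with $d/d_i>r$ we get $r<d/d_i<r\gamma$. Hence the countable definable set $\{d/e:d,e\in D_0\}$ is dense in $(1,\infty)$, contrary to Lemma~\ref{lem:meager}.
\end{proof}

\subsection{From a failure to evenly spread finite sets}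

A \emph{gap} of a compact set $E\subseteq\mathbb{R}$ is a bounded component of $\mathbb{R}\setminus E$. For $\lambda>0$ let $G_\lambda(E)$ be the set of left endpoints of gaps of length greater than $\lambda$. Its points are more than $\lambda$ apart, and it is definable uniformly in $\lambda$ and $E=E_s$. These sets are definable finite stand-ins for $E$ at scale $\lambda$.

\begin{lemma}\label{lem:gaps}
Each $E_s$ is Lebesgue null. If $0<\tau<1$ and $\#G_\lambda(E_s)\le C'\lambda^{-\tau}$ for all $s$ and $\lambda\in(0,1]$, then $N(E_s,\delta)\le C\delta^{-\tau}$ for all $s$ and $\delta\in(0,1]$.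
\end{lemma}

\begin{proof}
Let $E=E_s$ and let $L$ consist of $\min E$, $\max E$ and the endpoints of gaps. Then $L$ is countable and definable, and it is dense in $E$ because $E$ has empty interior. If $|E|>0$, then $E-E$ contains an interval by Steinhaus' theorem, and the countable definable set $L-L$ is dense in $E-E$; this contradicts Lemma~\ref{lem:meager}.

Remove from $[\min E,\max E]$ the gaps longer than $\delta$. At most $C'\delta^{-\tau}+1$ closed intervals remain, and they cover $E$. Since $E$ is null, their total length is the total length of the gaps of length at most $\delta$. Sorting these gaps into the ranges $(2^{-i-1}\delta,2^{-i}\delta]$, this is at most $\sum_{i\ge0}2^{-i}\delta\cdot C'(2^{-i-1}\delta)^{-\tau}\le C\delta^{1-\tau}$, as $\tau<1$. An interval of length $\ell$ is covered by at most $\ell/\delta+1$ intervals of length $\delta$, so $N(E,\delta)\le C\delta^{-\tau}+C'\delta^{-\tau}+1$.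
\end{proof}

A large set $G_\lambda(E_s)$ may be concentrated in a tiny interval. Zooming in on the interval where it is most concentrated produces a set that is spread out at all scales above $\lambda$.

\begin{lemma}\label{lem:frostman}
Suppose that Proposition~\ref{prop:entropy} fails. Then there are $\tau\in(0,1)$, a definable family $(F_\sigma)$ of subsets of $[0,1]$, parameters $\sigma_j$ and numbers $\delta_j\to0$ such that the sets $F_j=F_{\sigma_j}$ are finite, $N_j=\#F_j\to\infty$, and
\begin{enumerate}
\item[(F1)] distinct points of $F_j$ have distance greater than $\delta_j$;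
\item[(F2)] $\#(F_j\cap J)\le|J|^\tau N_j$ for every interval $J$ with $|J|\ge\delta_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
If the bound fails for $\epsilon$, it fails for all smaller exponents, so it fails for some $\tau\in(0,1)$. By Lemma~\ref{lem:gaps} there are $s$ and $\lambda\in(0,1]$ with $B=\lambda^\tau\,\#G_\lambda(E_s)$ as large as we like. Put $G=G_\lambda(E_s)$ and let $J_0=[e,e+\ell]$ maximize $\#(G\cap J)/|J|^\tau$ among closed intervals $J$ with $\lambda\le|J|\le1$. The maximum exists, because there are finitely many possible counts and for each count a shortest admissible interval containing at least that many points. Comparing with $J=[0,1]$ and using $\#(G\cap J_0)\le\ell/\lambda+1\le2\ell/\lambda$,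
\[
B\lambda^{-\tau}=\#G\le\#(G\cap J_0)\,\ell^{-\tau}\le2\ell^{1-\tau}/\lambda,\qquad\text{so}\qquad(\ell/\lambda)^{1-\tau}\ge B/2.
\]
For $\sigma=(s,\lambda,e,\ell)$ let $F_\sigma=\{x\in[0,1]:e+\ell x\in G_\lambda(E_s)\}$, and put $\delta=\lambda/\ell$ and $N=\#F_\sigma=\#(G\cap J_0)$. Then (F1) holds. If $\delta\le|J|\le1$, the interval $e+\ell\overline{J}$ has length in $[\lambda,1]$, and maximality gives $\#(F_\sigma\cap J)\le(\ell|J|)^\tau N/\ell^\tau$; if $|J|>1$, (F2) is trivial. An interval of length $\delta$ around a point of $F_\sigma$ gives $1\le\delta^\tau N$. As $B\to\infty$ we get $\delta\to0$ and $N\to\infty$.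
\end{proof}

\emph{For the rest of the section we assume that Proposition~\ref{prop:entropy} fails} and fix these data.

\subsection{Linear images that fill an interval}

The sets $F_j$ behave like sets of dimension at least $\tau$ above the scale $\delta_j$. A generic linear combination of enough copies should fill an interval. Fix an integer $K$ with $K\tau>2$, let $\Theta=[1,2]^K$ with Lebesgue measure, write $\mathbb{E}_\theta$ for the integral over $\Theta$, and let $L_\theta(x)=\sum_i\theta_ix_i$. The map $L_\theta$ sends the $N_j^K$ points of $F_j^K$ into $[0,2K]$, so the natural spacing of their images is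
\[
t_j=N_j^{-K}.
\]
We need two facts at this finest scale: a window of length $Rt_j$ typically contains the expected number of points up to a relative error $R^{-1/2}$, and close pairs are not much more frequent than for random points.

Let $\mu_j$ be the uniform probability measure on $F_j$. Pass to a subsequence with $\mu_j\to\mu$ weakly on $[0,1]$. For an open interval $J$ we have $\mu(J)\le\liminf_j\mu_j(J)\le|J|^\tau$ by (F2), and enlarging slightly gives $\mu(J)\le|J|^\tau$ for all intervals. Let $\nu_{j,\theta}$ and $\nu_\theta$ be the images under $L_\theta$ of the product measures $\mu_j^K$ and $\mu^K$. With $\hat\mu(\xi)=\int e^{-2\pi ix\xi}d\mu(x)$ we have $\hat\nu_{j,\theta}(\xi)=\prod_i\hat\mu_j(\theta_i\xi)$, likewise for $\nu_\theta$, and $\hat\nu_{j,\theta}\to\hat\nu_\theta$ pointwise. In the next two lemmas $C$ depends only on $\tau$ and $K$.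

\begin{lemma}\label{lem:decay}
For $|\xi|\ge1$ we have $\mathbb{E}_\theta|\hat\nu_{j,\theta}(\xi)|^2\le C(|\xi|^{-\tau K}+t_j)$ and $\mathbb{E}_\theta|\hat\nu_\theta(\xi)|^2\le C|\xi|^{-\tau K}$.
\end{lemma}

\begin{proof}
By the product formula and $(a+b)^K\le2^K(a^K+b^K)$ it suffices to show
\[
\int_1^2|\hat\mu_j(\vartheta\xi)|^2d\vartheta\le C(|\xi|^{-\tau}+N_j^{-1}),\qquad\int_1^2|\hat\mu(\vartheta\xi)|^2d\vartheta\le C|\xi|^{-\tau}.
\]
The weight $g(\vartheta)=e^{\pi/4}e^{-\pi(\vartheta-3/2)^2}$ is at least $1$ on $[1,2]$, and $|\hat g(\eta)|=e^{\pi/4}e^{-\pi\eta^2}\le3\min(1,\eta^{-2})$. Since $|\hat\mu_j(\vartheta\xi)|^2=\iint e^{-2\pi i\vartheta\xi(x-x')}d\mu_j(x')d\mu_j(x)$, the first integral is at most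
\[
\int_{\mathbb{R}}g(\vartheta)|\hat\mu_j(\vartheta\xi)|^2d\vartheta\le3\iint\min\bigl(1,|\xi(x-x')|^{-2}\bigr)d\mu_j(x')d\mu_j(x).
\]
Fix $x\in F_j$. If $|\xi|\le1/\delta_j$, split the inner integral into $|x-x'|\le1/|\xi|$ and the shells $2^{k-1}<|\xi||x-x'|\le2^k$, $k\ge1$. By (F2) it is at most $(2/|\xi|)^\tau+\sum_{k\ge1}4^{-(k-1)}(2^{k+1}/|\xi|)^\tau\le C|\xi|^{-\tau}$. If $|\xi|>1/\delta_j$, the point $x'=x$ contributes $1/N_j$, and the $k$-th point of $F_j$ on either side of $x$ is at distance greater than $k\delta_j$ by (F1) and contributes at most $k^{-2}/N_j$; the total is at most $5/N_j$. For $\mu$ the first computation is valid for all $\xi$.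
\end{proof}

By Cauchy--Schwarz $\mathbb{E}_\theta|\hat\nu_\theta(\xi)|\le C|\xi|^{-\tau K/2}$, and $\tau K/2>1$; this is the reason for the choice of $K$. So $\mathbb{E}_\theta\int|\hat\nu_\theta|<\infty$, and for almost every $\theta$ the function $\hat\nu_\theta$, which is bounded by $1$, lies in $L^1\cap L^2$. For these $\theta$, Fourier inversion shows that $\nu_\theta$ has the continuous density $\rho_\theta(y)=\int\hat\nu_\theta(\xi)e^{2\pi iy\xi}d\xi$, which has integral $1$ and is jointly measurable in $(\theta,y)$. For $h>0$ let
\[
u_{j,\theta,h}(y)=h^{-1}\nu_{j,\theta}([y,y+h])=\frac{t_j}{h}\,\#\{x\in F_j^K:L_\theta(x)\in[y,y+h]\}.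
\]

\begin{lemma}\label{lem:L2}
For each $R>0$, $\ \limsup_j\mathbb{E}_\theta\|u_{j,\theta,Rt_j}-\rho_\theta\|_{L^2(\mathbb{R})}^2\le C/R$.
\end{lemma}

\begin{proof}
Put $h=Rt_j$. We have $u_{j,\theta,h}=\nu_{j,\theta}*k_h$ with $k_h=h^{-1}1_{[-h,0]}$, and $|\hat k_h(\xi)|\le\min(1,(\pi h|\xi|)^{-1})$. By Plancherel's theorem the squared norm equals $\int|\hat\nu_{j,\theta}\hat k_h-\hat\nu_\theta|^2d\xi$. Fix $\Xi\ge1$. On $|\xi|\le\Xi$ the integrand is at most $4$ and tends to $0$ pointwise, because $h\to0$ gives $\hat k_h\to1$; so this part has expectation tending to $0$. By Lemma~\ref{lem:decay} the part $|\xi|>\Xi$ has expectation at most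
\[
C\int_{|\xi|>\Xi}\Bigl(|\xi|^{-\tau K}+t_j\min\bigl(1,(\pi h|\xi|)^{-2}\bigr)\Bigr)d\xi\le C\bigl(\Xi^{1-\tau K}+t_j/h\bigr)=C\bigl(\Xi^{1-\tau K}+1/R\bigr).
\]
Let $j\to\infty$ and then $\Xi\to\infty$.
\end{proof}

We now fix an interval on which many of the densities are bounded below. For almost every $\theta$ there are rationals $y_*$ and $r_0,\rho_0>0$ with
\begin{equation}\label{eq:rho}
\rho_\theta\ge\rho_0\quad\text{on }[y_*-3r_0,\,y_*+3r_0].
\end{equation}
By continuity the condition need only be tested on a countable dense set of points, so for fixed $y_*,r_0,\rho_0$ it defines a measurable set of $\theta$. There are countably many triples, so we can fix one for which \eqref{eq:rho} holds on a set $\Theta_0\subseteq\Theta$ of positive measure.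

\begin{lemma}\label{lem:two}
Let $(\theta,c_0)$ be uniformly distributed in $\Theta_0\times[y_*-r_0,y_*+r_0]$. There are constants $C_1,C_2$, depending only on $\tau,K,|\Theta_0|,r_0$, such that:
\begin{enumerate}
\item[(a)] for all $j$ and all intervals $I$, the expected number of pairs $x\ne x'$ in $F_j^K$ with $L_\theta(x'-x)\in I$ is at most $C_1r_0|I|\,t_j^{-2}$;
\item[(b)] for each $R>0$, $\ \limsup_j\sup_{c\in\mathbb{R}}\mathbb{E}\bigl|u_{j,\theta,Rt_j}(c_0+c)-\rho_\theta(c_0+c)\bigr|\le C_2R^{-1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $z\in\mathbb{R}^K\setminus\{0\}$ and $|z_i|=|z|$. When the other coordinates of $\theta$ are fixed, $L_\theta(z)\in I$ confines $\theta_i$ to an interval of length $|I|/|z|$. So the event has probability at most $|I|/(|\Theta_0||z|)$, and it remains to show $\sum_{x\ne x'}|x-x'|^{-1}\le CN_j^{2K}$. Fix $x$. By (F1) the shell $2^{-i-1}<|x-x'|\le2^{-i}$, $i\ge0$, is empty unless $2^{-i}>\delta_j$, and then by (F2) it contains at most $(N_j2^{(1-i)\tau})^K$ points. The series $\sum_i2^{i+1}2^{(1-i)\tau K}$ converges since $\tau K>1$.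

(b) Write $u=u_{j,\theta,Rt_j}$. For fixed $\theta$ and $c$, Cauchy--Schwarz bounds the average over $c_0$ by $(2r_0)^{-1/2}\|u-\rho_\theta\|_{L^2}$. Cauchy--Schwarz in $\theta$ bounds the average of $\|u-\rho_\theta\|_{L^2}$ over $\Theta_0$ by $|\Theta_0|^{-1/2}(\mathbb{E}_\theta\|u-\rho_\theta\|_{L^2}^2)^{1/2}$. Apply Lemma~\ref{lem:L2}.
\end{proof}

\subsection{Windows at many levels}\label{sub:windows}

Lemma~\ref{lem:two} gives a lower bound for single points and an upper bound for pairs. It cannot force $n$ points into prescribed relative positions inside one window. It can force exactly one point into a prescribed position of a window much shorter than $t=t_j$: a window of length about $ta$ with $a$ small has a point in a prescribed $\kappa$-portion with probability about $\kappa a$, and a second point with probability of order $\kappa a^2$. We therefore use $n$ windows of very different lengths $ta_1\ll\dots\ll ta_n$, one for each element of $\{1,\dots,n\}$, placed at $y_a=c_0+c_1/a$.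

\begin{example}\label{ex:lattice}
Replace the points $L_\theta(x)$ by the lattice $t\mathbb{Z}$, let $n=2$, and take levels $a_1<a_2<\frac25$. At level $a$ we look at the numbers $z_a(g)=(g-y_a)/(ta)$, $g\in t\mathbb{Z}$, that lie in $[0,\frac52]$. They are spaced $1/a>\frac52$ apart, so each window sees at most one point. Put $c_0=-2ta_2$; for $c_1=0$ we have $z_{a_2}(0)=2$. Now let $c_1$ increase from $0$ to $ta_1$. Then $y_{a_1}$ runs through an interval of length $t$, so for some such $c_1$ there is $g$ with $z_{a_1}(g)=1$. Meanwhile $z_{a_2}(0)=2-c_1/(ta_2^2)$ has moved by at most $a_1/a_2^2$. If $a_1<\kappa a_2^2$, the two windows together show a set $\{1,w_2\}$ with $|w_2-2|<\kappa$. The single parameter $c_1$ adjusts the lower window without disturbing the upper one, and the step can be repeated at lower and lower levels.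
\end{example}

One obstacle remains. The levels $a_1,\dots,a_n$ cannot be parameters of the family, since $n$ is unbounded. We must take the union over all levels in $A\cap[a_-,a_+]$ and arrange that the unwanted levels contribute nothing. A window at level $a$ is nonempty with probability of order $a$, so by lacunarity the levels below $b$ cost $O(b)$. This has to be small compared with the probability of the configuration built so far, which is a small multiple of the last level $a_{k+1}$. The levels below $a_{k+1}^2$ are affordable; those in $[a_{k+1}^2,a_{k+1})$ are not, and we remove them by a definable rule instead (Figure~\ref{fig:levels}).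

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (10.5,0) node[right] {$a$};
\fill (1,0) circle (2pt) node[below=3pt] {$a_k$};
\draw (3,0.08) -- (3,-0.08) node[below] {$a_{k+1}^4$};
\draw (5.5,0.08) -- (5.5,-0.08) node[below] {$a_{k+1}^2$};
\fill (9.5,0) circle (2pt) node[below=3pt] {$a_{k+1}$};
\draw[thick] (1.15,0.35) -- (5.4,0.35) node[midway,above] {windows must be empty};
\draw[thick,dashed] (5.5,0.35) -- (9.35,0.35) node[midway,above] {windows are ignored};
\end{tikzpicture}
\caption{Levels $a\in A$ between two chosen levels $a_k<a_{k+1}^4$ (not to scale). The windows at $a_k$ and $a_{k+1}$ each contain one point, near $k$ and $k+1$. Windows at levels in $(a_k,a_{k+1}^2)$ are made empty by the probabilistic argument; windows at levels in $[a_{k+1}^2,a_{k+1})$ are discarded by definition, because the window at $a_{k+1}$ is nonempty.}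
\label{fig:levels}
\end{figure}

For $p=(\sigma,\theta,c_0,c_1,t,a_-,a_+,b)$ with $t>0$, and for $a\in A\cap[a_-,a_+]$, let
\[
V_a=\Bigl\{\frac{L_\theta(x)-c_0-c_1/a}{ta}:x\in F_\sigma^K\Bigr\}\cap[0,b].
\]
Call $a$ \emph{hit} if $V_a\ne\emptyset$, and \emph{active} if it is hit and there is no hit $a'\in A\cap[a_-,a_+]$ with $a'^2\le a<a'$. Let $W_p\subseteq[0,\infty)$ be the union of the sets $V_a$ over active $a$. Since $A$ and $(F_\sigma)$ are definable and $K$ is fixed, $(W_p)$ is a definable family.

\begin{proposition}\label{prop:segments}
For every $n\ge1$ and $\kappa\in(0,\frac18)$ there is $p$ with $W_p=\{w_1,\dots,w_n\}$ and $|w_l-l|<\kappa$ for all $l$.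
\end{proposition}

Together with Lemma~\ref{lem:recognize} this makes $\mathbb{N}$ definable, against Lemma~\ref{lem:meager}. So Proposition~\ref{prop:segments} completes the proof of Proposition~\ref{prop:entropy}.

\subsection{The probabilistic construction}

Fix $n$ and $\kappa$. Each step of the construction disturbs the upper windows slightly, so we keep margins $\zeta_k=k\kappa/(2(n+1))$; they satisfy $\zeta_{k+1}-\zeta_k=\zeta_1$ and $\kappa-\zeta_k\ge\kappa/2$ for $k\le n+1$.

\emph{The levels.} Put $q_{n+1}=1$. For $k=n,n-1,\dots,1$ choose first $R_k\ge n+1$ with $C_2R_k^{-1/2}\le\rho_0q_{k+1}/4$, then $a_k\in A$ so small that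
\begin{equation}\label{eq:small}
8C_1(n+4)a_k\le\rho_0q_{k+1},\qquad64C_1C_A(n+4)a_k\le\kappa\rho_0^2q_{k+1},
\end{equation}
and, if $k<n$,
\begin{equation}\label{eq:sep}
a_k<a_{k+1}^4,\qquad2R_ka_k\le\zeta_1a_{k+1}^2,
\end{equation}
and finally put $q_k=\kappa a_k\rho_0q_{k+1}/8$. None of these numbers depends on $j$.

\emph{The events.} Write $t=t_j$, $y_a=c_0+c_1/a$ and $z_a(x)=(L_\theta(x)-y_a)/(ta)$ for $x\in F_j^K$. For $1\le k\le n$ and $\zeta\in[0,\kappa)$ let $\mathcal{G}_k(\zeta)$ be the set of $(\theta,c_0,c_1)$ such that
\begin{itemize}
\item for each $l\in\{k,\dots,n\}$ there is $x^l$ with $|z_{a_l}(x^l)-l|<\kappa-\zeta$, and no $x\ne x^l$ has $z_{a_l}(x)\in[-\zeta,n+\frac12+\zeta]$;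
\item for each $a\in A\cap[a_k,a_n]$ outside $\{a_k,\dots,a_n\}\cup\bigcup_{l=k+1}^n[a_l^2,a_l)$, no $x$ has $z_a(x)\in[-\zeta,n+\frac12+\zeta]$.
\end{itemize}
Let $\mathcal{G}_{n+1}(\zeta)$ be the whole space. Finitely many levels and points are involved, so these sets are Borel; they shrink as $\zeta$ grows. For $\alpha>0$ let $\mathbb{P}_\alpha$ be the uniform probability on $\Theta_0\times[y_*-r_0,y_*+r_0]\times[0,r_0\alpha]$. For $a\ge\alpha$ we then have $y_a\in[y_*-r_0,y_*+2r_0]$.

\begin{lemma}\label{lem:prob}
For $1\le k\le n$ and $0<\alpha\le a_k$ we have $\liminf_j\mathbb{P}_\alpha(\mathcal{G}_k(\zeta_k))\ge q_k$.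
\end{lemma}

\begin{proof}
We use downward induction on $k$; the statement for $k=n+1$ holds trivially for every $\alpha$. Fix $k\le n$ and $\alpha\le a_k$, and write $\mathbb{P},\mathbb{E},R$ for $\mathbb{P}_\alpha,\mathbb{E}_\alpha,R_k$.

\emph{Step 1: wanted minus unwanted hits.} Let $H$ be the number of $x$ with $|z_{a_k}(x)-k|<\kappa-\zeta_k$. Let $M$ be the number of
\begin{enumerate}
\item[(a)] pairs $x\ne x'$ with $|z_{a_k}(x)-k|<\kappa$ and $z_{a_k}(x')\in[-1,n+2]$, plus
\item[(b)] if $k<n$, triples $(x,x',a)$ with $a\in A$, $a_k<a<a_{k+1}^2$, $|z_{a_k}(x)-k|<\kappa$ and $z_a(x')\in[-1,n+2]$, where $x'=x$ is allowed.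
\end{enumerate}
Then $\mathcal{G}_{k+1}(\zeta_k)\cap\{H\ge1,\,M=0\}\subseteq\mathcal{G}_k(\zeta_k)$. Indeed, $H\ge1$ provides $x^k$; the absence of pairs (a) excludes other points at level $a_k$; and the levels of the second condition that lie below $a_{k+1}$ belong to $(a_k,a_{k+1}^2)$, where the absence of triples (b) excludes all points. Next, $H\ge2$ implies $M\ge H(H-1)\ge H$. So $M=0$ implies $H\le1$, and $M\ge1$ implies $H\le M$; in both cases $1_{\{H\ge1,M=0\}}\ge H-M$. Hence
\begin{equation}\label{eq:HM}
\mathbb{P}(\mathcal{G}_k(\zeta_k))\ge\mathbb{E}\bigl[H\,1_{\mathcal{G}_{k+1}(\zeta_k)}\bigr]-\mathbb{E}[M].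
\end{equation}

\emph{Step 2: upper bound for $\mathbb{E}[M]$.} Fix a level $a$, with $a=a_k$ in case (a). The two conditions on $(x,x')$ read
\[
L_\theta(x)-c_0-c_1/a_k\in ta_k(k-\kappa,k+\kappa),\qquad L_\theta(x')-c_0-c_1/a\in ta[-1,n+2].
\]
Given $(\theta,c_1)$, the first confines $c_0$ to an interval of length $2\kappa ta_k$, which has probability at most $\kappa ta_k/r_0$. Subtracting the two conditions eliminates $c_0$ and gives
\begin{equation}\label{eq:diff}
L_\theta(x'-x)+c_1(1/a_k-1/a)\in I_a,
\end{equation}
where $I_a$ is a fixed interval of length $(n+3)ta+2\kappa ta_k\le(n+4)ta$. For each $c_1$, Lemma~\ref{lem:two}(a) bounds the expected number of pairs $x\ne x'$ satisfying \eqref{eq:diff} by $C_1r_0(n+4)a/t$. So the expected number of pairs $x\ne x'$ at level $a$ is at most $C_1\kappa(n+4)a_ka$. For $x'=x$, which occurs only for $a>a_k$, \eqref{eq:diff} confines $c_1$ to an interval of length at most $(n+4)ta/(1/a_k-1/a)$, and the expected number of such $x$ is at most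
\[
N_j^K\cdot\frac{\kappa ta_k}{r_0}\cdot\frac{(n+4)ta}{r_0\alpha(1/a_k-1/a)}=O(t_j)\to0\qquad(j\to\infty).
\]
Here it matters that $c_1$ ranges over an interval whose length does not shrink with $t_j$. Summing over the finitely many levels with Lemma~\ref{lem:lacunary},
\[
\limsup_j\mathbb{E}[M]\le\kappa a_k\bigl(C_1(n+4)a_k+C_1C_A(n+4)a_{k+1}^2\bigr),
\]
the second term being absent for $k=n$. The first term in the bracket is at most $\rho_0q_{k+1}/8$ by \eqref{eq:small}. For $k<n$ the second inequality of \eqref{eq:small} at stage $k+1$ bounds the second term by $a_{k+1}\kappa\rho_0^2q_{k+2}/64=\rho_0q_{k+1}/8$. Thus $\limsup_j\mathbb{E}[M]\le\frac14\kappa a_k\rho_0q_{k+1}$.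

\emph{Step 3: lower bound for the main term.} This is the shift of Example~\ref{ex:lattice}. Let $h=2Rt$. Replacing $c_1$ by $c_1+va_k$ with $0\le v\le h$ moves $y_{a_k}$ by $v$, and for $a\ge a_{k+1}$ it changes $z_a(x)$ by at most $ha_k/(ta_{k+1}^2)=2Ra_k/a_{k+1}^2\le\zeta_1$, by \eqref{eq:sep}. So the shift maps $\mathcal{G}_{k+1}(\zeta_{k+1})$ into $\mathcal{G}_{k+1}(\zeta_k)$; for $k=n$ this is vacuous. For measurable $\Phi\ge0$ and $0<\beta'<\beta$, Fubini's theorem gives
\[
\int_0^{\beta-\beta'}\frac1{\beta'}\int_0^{\beta'}\Phi(c+s)\,ds\,dc=\frac1{\beta'}\int_0^{\beta'}\int_s^{\beta-\beta'+s}\Phi(c)\,dc\,ds\le\int_0^\beta\Phi.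
\]
Apply this in the variable $c_1$ to $\Phi=H\,1_{\mathcal{G}_{k+1}(\zeta_k)}$ with $\beta=r_0\alpha$, $\beta'=ha_k$ ($j$ large) and $s=va_k$:
\[
\mathbb{E}\bigl[H\,1_{\mathcal{G}_{k+1}(\zeta_k)}\bigr]\ge\mathbb{E}\Bigl[1_{\mathcal{G}_{k+1}(\zeta_{k+1})}1_{\{c_1\le r_0\alpha-ha_k\}}\cdot\frac1h\int_0^hH^{(v)}dv\Bigr],
\]
where $H^{(v)}$ counts the $x$ with $|L_\theta(x)-y_{a_k}-v-kta_k|<(\kappa-\zeta_k)ta_k$. Put $h'=(n+1)ta_k\le Rt=h/2$. If $L_\theta(x)-y_{a_k}\in[h',h]$, the values of $v$ for which $x$ is counted form an interval of length $2(\kappa-\zeta_k)ta_k\ge\kappa ta_k$, with left end above $h'-(k+\kappa)ta_k>0$ and right end below $h-(k-\kappa)ta_k<h$. Since $[h',h'+Rt]\subseteq[h',h]$, the number of such $x$ is at least $R\,u_{j,\theta,Rt}(y_{a_k}+h')$, and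
\[
\frac1h\int_0^hH^{(v)}dv\ge\frac{\kappa ta_kR}{h}\,u_{j,\theta,Rt}(y_{a_k}+h')=\tfrac12\kappa a_k\,u_{j,\theta,Rt}(y_{a_k}+h').
\]
The averaging has replaced a count in a window shorter than $t$ by a count in a window of length $Rt$, which Lemma~\ref{lem:two}(b) controls. For large $j$ the point $y_{a_k}+h'$ lies within $3r_0$ of $y_*$, so $\rho_\theta(y_{a_k}+h')\ge\rho_0$ by \eqref{eq:rho}. Therefore
\[
\mathbb{E}\bigl[H\,1_{\mathcal{G}_{k+1}(\zeta_k)}\bigr]\ge\tfrac12\kappa a_k\Bigl(\rho_0\mathbb{P}(\mathcal{G}_{k+1}(\zeta_{k+1}))-\rho_0\frac{ha_k}{r_0\alpha}-\mathbb{E}|u_{j,\theta,Rt}-\rho_\theta|(y_{a_k}+h')\Bigr).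
\]
The middle term tends to $0$. Lemma~\ref{lem:two}(b), with $c=c_1/a_k+h'$, bounds the upper limit of the last term by $C_2R^{-1/2}\le\rho_0q_{k+1}/4$. The induction hypothesis applies since $\alpha\le a_k\le a_{k+1}$. So the lower limit of the left side is at least $\frac38\kappa a_k\rho_0q_{k+1}$.

By \eqref{eq:HM}, $\liminf_j\mathbb{P}(\mathcal{G}_k(\zeta_k))\ge(\frac38-\frac14)\kappa a_k\rho_0q_{k+1}=q_k$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:segments}]
Take $\alpha=a_1$, $j$ large and a point $(\theta,c_0,c_1)$ of $\mathcal{G}_1(\zeta_1)\subseteq\mathcal{G}_1(0)$. Let $p=(\sigma_j,\theta,c_0,c_1,t_j,a_1,a_n,n+\frac12)$. Each $V_{a_l}$ is a single point within $\kappa$ of $l$. The other hit levels lie in intervals $[a_l^2,a_l)$ with $l\ge2$ and are not active, because $a_l$ is hit. Each $a_k$ is active: a hit level $a'>a_k$ is some $a_l$ or lies in some $[a_l^2,a_l)$ with $l\ge k+1$, so $a'\ge a_{k+1}^2$ and $a'^2\ge a_{k+1}^4>a_k$.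
\end{proof}

\section{Approximation by polynomial images}\label{sec:approx}

The goal of this section is Corollary~\ref{cor:approx}: at any precision $T^{-k}$, a nowhere dense definable subset of $[0,1]^m$ is captured by $CT^\epsilon$ polynomial images of $[0,1]^{m-1}$.

\subsection{Interpolation on a gap}

A bounded regular function has derivative bounds that depend only on the distance to the ends of its interval.

\begin{lemma}\label{lem:interp}
Let $r\ge2$ and let $f:(\alpha,\beta)\to[-C_0,C_0]$ be $(r+1)$-regular. Put $K_0=C_0$ and $K_j=2^{j+1}K_{j-1}$.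
\begin{enumerate}
\item[(a)] $|f^{(j)}(x)|\le K_j\operatorname{dist}(x,\{\alpha,\beta\})^{-j}$ for $0\le j\le r$.
\item[(b)] Let $0<v_0<v_1<1$ with $v_1-v_0\le\sigma\min(v_0,1-v_1)$, and let $x(v)=\alpha+(\beta-\alpha)(v_0+(v_1-v_0)v)$. Let $\ell_0,\dots,\ell_{r-1}$ be the Lagrange basis polynomials for the nodes $\frac l{r-1}$, $0\le l\le r-1$. Then for $v\in[0,1]$
\[
\Bigl|f(x(v))-\sum_{l=0}^{r-1}f\bigl(x(\tfrac l{r-1})\bigr)\ell_l(v)\Bigr|\le K_r\sigma^r.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $1\le j\le r$ and $d=\operatorname{dist}(x,\{\alpha,\beta\})$. The function $f^{(j)}$ does not change sign and is monotone, since $f^{(j+1)}$ does not change sign. So $|f^{(j)}|\ge|f^{(j)}(x)|$ between $x$ and $x'$ for one of the points $x'=x\pm\frac d2$, and by induction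
\[
\tfrac d2|f^{(j)}(x)|\le|f^{(j-1)}(x')-f^{(j-1)}(x)|\le2K_{j-1}(d/2)^{-(j-1)}.
\]
(b) The error of interpolation at $r$ nodes in an interval $J$ is at most $\sup_J|f^{(r)}|\,|J|^r/r!$ on $J$. Here $|J|=(\beta-\alpha)(v_1-v_0)$, and $J$ has distance at least $(\beta-\alpha)\min(v_0,1-v_1)$ from $\{\alpha,\beta\}$. Use (a).
\end{proof}

Given an integer $k\ge1$ and $\epsilon'>0$, we fix for each $T\ge1$ a nonempty set $\mathcal{V}_T$ of at most $CT^{2\epsilon'}$ pairs $0<v_0<v_1<1$ with $v_1-v_0\le T^{-\epsilon'}\min(v_0,1-v_1)$ whose intervals $[v_0,v_1]$ cover $[T^{-k},1-T^{-k}]$. To obtain it, divide $[2^{-i-1},2^{-i}]$, for $i=1$ and for all $i\ge1$ with $2^{-i}\ge T^{-k}$, into $\lceil T^{\epsilon'}\rceil$ equal parts, and add the reflections in $\frac12$. A part of $[2^{-i-1},2^{-i}]$ has length at most $T^{-\epsilon'}2^{-i-1}\le T^{-\epsilon'}v_0$, and $v_0\le\frac12\le1-v_1$. The number of parts is at most $2(1+k\log_2T)\lceil T^{\epsilon'}\rceil$. If $r\ge k/\epsilon'$, the error in Lemma~\ref{lem:interp}(b) for these pairs is at most $K_rT^{-k}$.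

\begin{example}[the graph of a function]\label{ex:graph}
Let $f:[0,1]\to[0,1]$ be definable, $\epsilon'=\epsilon/4$, $r\ge\max(2,k/\epsilon')$. By Lemma~\ref{lem:smooth} there is a closed nowhere dense definable set $B\supseteq\{0,1\}$ such that $f$ is $(r+1)$-regular on each gap of $B$. There may be infinitely many gaps. Points of the graph over the $T^{-k}$-neighborhood of $B$ lie near vertical segments $\{\lambda\}\times[0,1]$, $\lambda\in B$, and by Proposition~\ref{prop:entropy} at most $CT^\epsilon$ segments suffice. Any other $x$ lies in a gap $(\alpha,\beta)$ at a relative position in $[v_0,v_1]$ for some $(v_0,v_1)\in\mathcal{V}_T$, and $(x,f(x))$ is within $K_rT^{-k}$ of the curve $v\mapsto(x(v),\sum_lc_l\ell_l(v))$ with $c_l=f(x(\frac l{r-1}))$. For fixed $(v_0,v_1)$ the curve is determined by $(\alpha,\beta,c_0,\dots,c_{r-1})$. Now $\alpha,\beta\in B$, and each $c_l$ lies in a set $\Gamma_w=\{f(\alpha+(\beta-\alpha)w):(\alpha,\beta)\text{ a gap of }B\}$, which is definable and countable, hence nowhere dense. By Proposition~\ref{prop:entropy} with exponent $\epsilon/(2k(r+2))$, the tuples that occur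 lie in $CT^{\epsilon/2}$ cubes of side $T^{-k}$, and one curve per cube suffices. In total we use $CT^\epsilon$ curves. The positions $w$ change with $T$, so already for a single function we need the covering bound uniformly in the family $(\Gamma_w)_{w\in(0,1)}$.
\end{example}

Two things are new in general. The fibers are infinite nowhere dense sets rather than points, and they may have several dimensions. The next lemma handles the first point.

\subsection{Finitely many branches at each scale}

\begin{lemma}\label{lem:branches}
Let $(P_s)_{s\in S}$ be a definable family of subsets of $[0,1]\times[-C_0,C_0]$ and $(Z_s)_{s\in S}$ a definable family of nowhere dense subsets of $[0,1]$ such that the fiber $P_{s,x}$ is nowhere dense for $x\in[0,1]\setminus Z_s$. Let $r\ge1$. There are $C_3$ and a definable family $(B_{s,\eta})_{s\in S,\,\eta\in(0,1]}$ of closed nowhere dense subsets of $[0,1]$ containing $Z_s\cup\{0,1\}$ such that on each gap $J$ of $B_{s,\eta}$ there are finitely many (possibly no) $r$-regular functions $e_1<\dots<e_q$ with $e_i(x)\in\overline{P_{s,x}}$ for all $x\in J$, and such that for all $x\in J$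 and $y\in P_{s,x}$ some $i$ satisfies $|y-e_i(x)|\le C_3\eta^{1/2}$.
\end{lemma}

\begin{proof}
For $x\notin Z_s$ let $E_x=\overline{P_{s,x}}$ and $Q_x=\{e\in E_x:(e,e+\eta)\cap E_x=\emptyset\}$. Distinct points of $Q_x$ are at least $\eta$ apart, so $\#Q_x\le2C_0/\eta+1$, and $\max E_x\in Q_x$ if $E_x\ne\emptyset$.

\emph{$Q_x$ is a net in $E_x$.} Let $y\in E_x$ and $e=\min(Q_x\cap[y,\infty))$. Let $z\in[y,e]$ and $e'=\max(E_x\cap[y,z])$. If $e'=e$, then $z=e$. If $e'<e$, then $e'\notin Q_x$, so $E_x$ meets $(e',e'+\eta)$, necessarily beyond $z$, and $z-e'<\eta$. Thus $[y,e]$ lies in the $\eta$-neighborhood of $E_x$, which is covered by $N(E_x,\eta)$ intervals of length $3\eta$. By Proposition~\ref{prop:entropy} with exponent $\frac12$ for the family $(E_x)$ indexed by $(s,x)$, we get $e-y\le3\eta N(E_x,\eta)\le C_3\eta^{1/2}$.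

\emph{The good set.} Let $O=(0,1)\setminus\overline{Z_s}$, a dense open subset of $[0,1]$. Let $G_{s,\eta}$ be the set of $x\in O$ that lie in an open interval $V\subseteq O$ carrying finitely many $r$-regular functions with disjoint graphs whose values at each $x'\in V$ are exactly the points of $Q_{x'}$. This set is open by definition. The number of functions is unbounded as $\eta\to0$, so definability in $(s,\eta)$ needs an argument. We claim that $x\in G_{s,\eta}$ if and only if there is an open interval $V\subseteq O$ centered at $x$ such that: for all $x'\in V$ and $e\in Q_x$ there is exactly one $h_e(x')\in Q_{x'}$ with $|h_e(x')-e|<\eta/3$; every element of $Q_{x'}$ is within $\eta/3$ of some $e\in Q_x$; and each $h_e$ is $r$-regular on $V$. This condition is first-order. It implies $x\in G_{s,\eta}$, since the values $h_e(x')$ are distinct and exhaust $Q_{x'}$. Conversely, if $x\in G_{s,\eta}$, shrink $V$ until each function stays within $\eta/3$ of its value at $x$; uniqueness holds because two points within $\eta/3$ of $e$ are less than $\eta$ apart.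

\emph{Density.} Fix $(s,\eta)$. The set $O$ is a finite union of the definable sets $O_q=\{x\in O:\#Q_x=q\}$, and each $O_q\setminus\operatorname{int}O_q$ has empty interior, hence is nowhere dense. On $\operatorname{int}O_q$ the elements $e_1(x)<\dots<e_q(x)$ of $Q_x$ are definable functions, and Lemma~\ref{lem:smooth} shows that $G_{s,\eta}$ is dense in $\operatorname{int}O_q$.

Put $B_{s,\eta}=[0,1]\setminus G_{s,\eta}$. On a gap $J$ the number $\#Q_x$ is locally constant, hence constant. Continuous functions with disjoint graphs keep their order, so each $e_i$ is locally one of the $r$-regular functions and is therefore $r$-regular on $J$.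
\end{proof}

\subsection{Induction on the dimension}

To pass from fibers $Y_x\subseteq[0,1]^{m-1}$ to $Y\subseteq[0,1]^m$, we would like to approximate each fiber by polynomial images and then interpolate the coefficients as functions of $x$. A finite net of coefficient vectors does not depend definably on $x$. So the inductive statement keeps the whole definable set $\Lambda$ of admissible coefficients and records that it is small. The remaining choices, such as $\eta$ and $(v_0,v_1)$, form a parameter $u$ taken from a finite list $U_T$ that does not depend on the member of the family.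

\begin{proposition}\label{prop:Am}
Let $m\ge1$, let $(Y_s)_{s\in S}$ be a definable family of nowhere dense subsets of $[0,1]^m$, let $k\ge1$ be an integer and $\epsilon>0$. There are $C$, a finite nonempty set $\mathcal{H}$, and for each $h\in\mathcal{H}$
\begin{itemize}
\item a definable family $(\Lambda^h_{s,u})_{s\in S,\,u\in\mathbb{R}^{p_h}}$ of subsets of $[-C,C]^{M_h}$, $M_h\ge1$, all of whose coordinate projections $\operatorname{pr}_i\Lambda^h_{s,u}\subseteq\mathbb{R}$ are nowhere dense,
\item a polynomial map $\varphi^h:\mathbb{R}^{p_h}\times\mathbb{R}^{M_h}\times\mathbb{R}^{m-1}\to\mathbb{R}^m$,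
\item for each $T\ge1$ a nonempty set $U_T^h\subseteq[-C,C]^{p_h}$ with $\#U_T^h\le CT^\epsilon$,
\end{itemize}
such that for all $s$, $T$ and $y\in Y_s$ there are $h\in\mathcal{H}$, $u\in U^h_T$, $\lambda\in\Lambda^h_{s,u}$ and $v\in[0,1]^{m-1}$ with $|y-\varphi^h(u,\lambda,v)|\le CT^{-k}$.
\end{proposition}

\begin{proof}
For $m=1$ take one index, $p=0$, $U_T=\mathbb{R}^0$, $\Lambda_s=Y_s$ and $\varphi(\lambda)=\lambda$.

Let $m\ge2$. The set $Z_s$ of $x\in[0,1]$ for which $Y_{s,x}$ is not nowhere dense is nowhere dense by Lemma~\ref{lem:fibers}. Apply the case $m-1$, with $k$ and $\epsilon/2$, to the family $(Y_{s,x})$ indexed by the pairs $(s,x)$ with $x\in[0,1]\setminus Z_s$. This gives $\mathcal{H}'$, $\Lambda^h_{s,x,u}$, $\varphi^h$ and $U^h_T$. Let $\epsilon'=\epsilon/4$ and let $r\ge\max(2,k/\epsilon')$ be an integer. For $h\in\mathcal{H}'$ and $i\le M_h$ apply Lemma~\ref{lem:branches}, with $r+1$ in place of $r$, to the sets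
\[
\{(x,\lambda_i):x\in[0,1]\setminus Z_s,\ \lambda\in\Lambda^h_{s,x,u}\},
\]
indexed by $(s,u)$. Let $B^h_{s,u,\eta}$ be the union over $i\le M_h$ of the resulting closed nowhere dense sets. It contains $Z_s\cup\{0,1\}$, and each of its gaps lies in a gap of each of the $M_h$ sets. Each $h\in\mathcal{H}'$ gives rise to two new indices.

\emph{Type I (vertical slabs).} The parameter is $(u,\eta)$. Let $\Lambda^{\mathrm{I},h}_{s,(u,\eta)}=B^h_{s,u,\eta}$ for $\eta\in(0,1]$ and $\emptyset$ otherwise, let $\varphi^{\mathrm{I},h}((u,\eta),\lambda,v)=(\lambda,v)$, and use the list $U_T^h\times\{T^{-2k}\}$.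

\emph{Type II (interpolation over a gap).} The parameter is $(u,\eta,v_0,v_1)$. For $\eta\in(0,1]$ and $0<v_0<v_1<1$ let $\Lambda^{\mathrm{II},h}_{s,(u,\eta,v_0,v_1)}$ be the set of tuples $(\alpha,\beta,(c_{i,l})_{i\le M_h,\,0\le l\le r-1})$ such that $(\alpha,\beta)$ is a gap of $B^h_{s,u,\eta}$ and
\[
c_{i,l}\in\overline{\operatorname{pr}_i\Lambda^h_{s,x_l,u}},\qquad x_l=\alpha+(\beta-\alpha)\bigl(v_0+(v_1-v_0)\tfrac l{r-1}\bigr);
\]
for other parameters let it be empty. The map $\varphi^{\mathrm{II},h}$ sends the parameter, the tuple and $(v,v')\in\mathbb{R}\times\mathbb{R}^{m-2}$ to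
\[
\Bigl(\alpha+(\beta-\alpha)(v_0+(v_1-v_0)v),\ \varphi^h\bigl(u,(\textstyle\sum_lc_{i,l}\ell_l(v))_{i\le M_h},v'\bigr)\Bigr),
\]
which is polynomial. The list is $U_T^h\times\{T^{-2k}\}\times\mathcal{V}_T$, with at most $CT^{\epsilon/2+2\epsilon'}=CT^\epsilon$ elements. The coordinates $\alpha,\beta$ range in $B^h_{s,u,\eta}$. The points $x_l$ lie inside the gap, hence outside $Z_s$, so for each gap $c_{i,l}$ ranges in a nowhere dense set. There are countably many gaps, so the projection to the coordinate $c_{i,l}$ is definable and meager, hence nowhere dense by Lemma~\ref{lem:meager}.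

\emph{Verification.} Let $(x,y')\in Y_s$ and $\eta=T^{-2k}$. If $x\in Z_s$, then $x\in B^h_{s,u,\eta}$ for any $h$ and $u\in U_T^h$, and $(x,y')$ is itself a value of type I. Otherwise take $h$, $u\in U^h_T$, $\lambda\in\Lambda^h_{s,x,u}$ and $v'\in[0,1]^{m-2}$ with $|y'-\varphi^h(u,\lambda,v')|\le CT^{-k}$, and let $B=B^h_{s,u,\eta}$. If $x\in B$, or if $x$ lies in a gap $(\alpha,\beta)$ with $\frac{x-\alpha}{\beta-\alpha}\notin[T^{-k},1-T^{-k}]$, then $x$ is within $T^{-k}$ of a point $x'\in B$ and the type I value $(x',y')$ serves. In the remaining case $x=\alpha+(\beta-\alpha)(v_0+(v_1-v_0)v)$ with $(v_0,v_1)\in\mathcal{V}_T$ and $v\in[0,1]$. By Lemma~\ref{lem:branches}, for each $i$ there is a bounded $(r+1)$-regular function $f_i$ on $(\alpha,\beta)$ with $f_i(x')\in\overline{\operatorname{pr}_i\Lambda^h_{s,x',u}}$ for all $x'\in(\alpha,\beta)$ and $|\lambda_i-f_i(x)|\le C_3\eta^{1/2}=C_3T^{-k}$. Put $c_{i,l}=f_i(x_l)$ and $\lambda'_i=\sum_lc_{i,l}\ell_l(v)$. The tuple $(\alpha,\beta,c)$ is admissible, and $|f_i(x)-\lambda'_i|\le K_rT^{-k}$ by Lemma~\ref{lem:interp}(b). So $|\lambda-\lambda'|\le CT^{-k}$.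 All arguments are bounded and $\varphi^h$ is Lipschitz on bounded sets, so the type II value $(x,\varphi^h(u,\lambda',v'))$ is within $CT^{-k}$ of $(x,y')$.
\end{proof}

\begin{corollary}\label{cor:approx}
In the situation of Proposition~\ref{prop:Am} there are $C$ and $D$ such that for all $s$ and $T\ge1$ there are at most $CT^\epsilon$ polynomial maps $\psi:\mathbb{R}^{m-1}\to\mathbb{R}^m$ of degree at most $D$, with coefficients bounded by $C$, such that $Y_s$ lies in the $CT^{-k}$-neighborhood of $\bigcup_\psi\psi([0,1]^{m-1})$.
\end{corollary}

\begin{proof}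
Apply Proposition~\ref{prop:Am} with $\epsilon/2$ and let $M=\max_hM_h$. Proposition~\ref{prop:entropy} with exponent $\epsilon/(2kM)$ covers each $\operatorname{pr}_i\Lambda^h_{s,u}$ by $CT^{\epsilon/(2M)}$ intervals of length $T^{-k}$, so $\Lambda^h_{s,u}$ is covered by $CT^{\epsilon/2}$ cubes of side $T^{-k}$. Choose one $\lambda\in\Lambda^h_{s,u}$ in each cube that meets $\Lambda^h_{s,u}$, and take $\psi=\varphi^h(u,\lambda,\cdot)$ for these $\lambda$, all $u\in U_T^h$ and all $h$. Moving $\lambda$ within a cube changes $\varphi^h(u,\lambda,v)$ by at most $CT^{-k}$.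
\end{proof}

\section{Few hypersurfaces}\label{sec:det}

Rational points near a short arc lie on an algebraic curve of low degree, because a nonzero determinant of rational numbers cannot be too small. For three points $(x_i,y_i)$ of height at most $T$ the determinant with rows $(1,x_i,y_i)$ is zero or at least $T^{-6}$ in modulus. On an arc $\psi(Q)$ with $|Q|=\sigma$ it is $O(\sigma^{0+1+2})$, by expanding each row in powers of the parameter. So the points are collinear once $\sigma\ll T^{-2}$. With all $\mu=\binom{d+2}2$ monomials of degree at most $d$ the comparison is between $T^{-2d\mu}$ and $\sigma^{\mu(\mu-1)/2}$, and the threshold becomes $\sigma\approx T^{-8/(d+3)}$. For large $d$ few arcs are needed.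

One might hope to avoid subdividing, since the image of $\psi$ lies in a hypersurface: for large $d$ the $\binom{m+d}m$ polynomials $\psi^I$, $|I|\le d$, outnumber the dimension $\binom{dD+m-1}{m-1}$ of the space they lie in. But then $d$ depends on $D$, $D$ depends on $k$, and $k$ must be large in terms of $d$. Subdivision allows us to choose $d$ first.

\begin{proposition}\label{prop:hyper}
Let $m\ge1$ and $\epsilon>0$. There is $d=d(m,\epsilon)$ such that for every definable family $(Y_s)$ of nowhere dense subsets of $[0,1]^m$ there is $C$ such that, for all $s$ and $T\ge1$, the set $Y_s(\mathbb{Q},T)$ is contained in the union of at most $CT^\epsilon$ zero sets of nonzero polynomials of degree at most $d$.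
\end{proposition}

\begin{proof}
For $m=1$ take $d=1$: an interval of length $T^{-2}/2$ contains at most one rational of height at most $T$, so $\#Y_s(\mathbb{Q},T)\le N(Y_s,T^{-2}/2)\le CT^\epsilon$ by Proposition~\ref{prop:entropy} with exponent $\epsilon/2$.

Let $m\ge2$. For $d\ge1$ let $\mu=\binom{m+d}m\ge2$ be the number of monomials of degree at most $d$ in $m$ variables. Let $b\ge0$ be maximal with $\binom{b+m-1}{m-1}\le\mu/2$; the left side counts the multi-indices $\beta\in\mathbb{N}^{m-1}$ with total degree $\|\beta\|\le b$. Among any $\mu$ distinct multi-indices at least $\mu/2$ have degree greater than $b$, so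
\begin{equation}\label{eq:degsum}
\|\beta_1\|+\dots+\|\beta_\mu\|\ge(b+1)\mu/2\qquad\text{for distinct }\beta_1,\dots,\beta_\mu\in\mathbb{N}^{m-1}.
\end{equation}
By maximality $(b+m)^{m-1}\ge\binom{b+m}{m-1}>\mu/2\ge d^m/(2\,m!)$, so $b/d\to\infty$ as $d\to\infty$; this is where the drop in dimension from $m$ to $m-1$ is used. Fix $d$ with $\epsilon(b+1)\ge4(m-1)(md+1)$, and put $k=md\mu+1$ and $\sigma=T^{-\epsilon/(2(m-1))}$. Then $\sigma^{(b+1)\mu/2}\le T^{-(md+1)\mu}\le T^{-k}$.

Apply Corollary~\ref{cor:approx} with $k$ and $\epsilon/2$, and divide $[0,1]^{m-1}$ into at most $2^{m-1}T^{\epsilon/2}$ cubes of side at most $\sigma$. Fix $\psi$ and a cube $Q$, and let $\mathcal{P}$ be the set of points of $[0,1]^m(\mathbb{Q},T)$ within $CT^{-k}$ of $\psi(Q)$. We show that for large $T$ the set $\mathcal{P}$ lies on one hypersurface of degree at most $d$. For bounded $T$ there are boundedly many points of height at most $T$, each on a hyperplane, and nothing is to be proved.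

Let $\Phi(y)=(y^I)_{|I|\le d}\in\mathbb{R}^\mu$ be the vector of monomials. Let $y_1,\dots,y_\mu\in\mathcal{P}$, $v_i\in Q$ with $|y_i-\psi(v_i)|\le CT^{-k}$, and let $\Delta$ and $\Delta_0$ be the determinants with rows $\Phi(y_i)$ and $\Phi(\psi(v_i))$. All points are bounded, so $|\Delta-\Delta_0|\le C'T^{-k}$. The map $\Phi\circ\psi$ is polynomial of degree at most $dD$ with bounded coefficients. Expanding at a corner $v^0$ of $Q$,
\[
\Phi(\psi(v))=\sum_{\|\beta\|\le dD}(v-v^0)^\beta c_\beta
\]
with bounded vectors $c_\beta\in\mathbb{R}^\mu$. By multilinearity $\Delta_0$ is a sum of boundedly many terms $\prod_i(v_i-v^0)^{\beta_i}\det(c_{\beta_1},\dots,c_{\beta_\mu})$. A term with a repeated $\beta$ vanishes, and by \eqref{eq:degsum} the others are $O(\sigma^{(b+1)\mu/2})$. Enlarging $C'$, we get $|\Delta_0|\le C'T^{-k}$ and $|\Delta|\le2C'T^{-md\mu-1}$. On the other hand, multiplying the $i$-th row by the $d$-th powers of the $m$ denominators of $y_i$, a factor at most $T^{md}$, makes all entries integers. So $\Delta\ne0$ implies $|\Delta|\ge T^{-md\mu}$. For $T>2C'$ we conclude $\Delta=0$ for all choices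 of points. Thus the vectors $\Phi(y)$, $y\in\mathcal{P}$, span a proper subspace of $\mathbb{R}^\mu$, and a nonzero linear form vanishing on it is a nonzero polynomial of degree at most $d$ vanishing on $\mathcal{P}$.
\end{proof}

\section{Blocks: proof of Theorems~\ref{thm:A} and \ref{thm:B}}\label{sec:blocks}

Blocks can be pulled back along semialgebraic charts.

\begin{lemma}\label{lem:lift}
Let $\phi:C\to O$ be a semialgebraic homeomorphism from $C\subseteq\mathbb{R}^m$ onto an open set $O\subseteq\mathbb{R}^{m'}$. Let $X\subseteq\mathbb{R}^m$, $X'\subseteq\phi(X\cap C)$, and let $D'\subseteq\mathbb{R}^{m'}$ be an $e$-manifold. Then $D=\phi^{-1}(D'\cap O)$ is an $e$-manifold and $\phi^{-1}(\operatorname{int}_{D'}(X'\cap D'))\subseteq\operatorname{int}_D(X\cap D)$. If $\phi$ and $D'$ vary in semialgebraic families, so does $D$.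
\end{lemma}

\begin{proof}
The set $D'\cap O$ is open in $D'$, so each of its points has a neighborhood in it that corresponds to a small open ball in a chart of $D'$, and a ball is semialgebraically homeomorphic to $\mathbb{R}^e$. So $D'\cap O$ and its homeomorphic copy $D$ are $e$-manifolds. The set $W'=\operatorname{int}_{D'}(X'\cap D')$ is contained in $O$ and open in $D'\cap O$, so $\phi^{-1}(W')$ is open in $D$; it lies in $X$ because $W'\subseteq\phi(X\cap C)$ and $\phi$ is injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Families in $[0,1]^m$.} We use induction on $m$, for all families and all $\epsilon$. For $m=0$ the single block with $D=\mathbb{R}^0$ is $X_s$. Let $m\ge1$. The interior of $X_s$ is the block with $D=\mathbb{R}^m$. The sets $Y_s=X_s\setminus\operatorname{int}X_s$ have empty interior, hence are nowhere dense. By Proposition~\ref{prop:hyper}, $Y_s(\mathbb{Q},T)$ lies in at most $CT^{\epsilon/2}$ zero sets $V(P)$ of nonzero polynomials $P$ of degree at most $d$. Identify $P$ with its coefficient vector and apply cell decomposition to $\{(P,x):P\ne0,\ P(x)=0\}$. We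 obtain $C^1,\dots,C^q$, which we may take nonempty, and projections $\pi_i:\mathbb{R}^m\to\mathbb{R}^{e_i}$ with $V(P)=\bigcup_iC^i_P$. Since $V(P)$ has empty interior, $e_i<m$. The sets $X'_{s,P,i}=\pi_i(X_s\cap C^i_P)\subseteq[0,1]^{e_i}$ form, for each $i$, a definable family indexed by $(s,P)$. By induction $X'_{s,P,i}(\mathbb{Q},T)$ is covered by at most $C'T^{\epsilon/2}$ blocks $\operatorname{int}_{D'}(X'_{s,P,i}\cap D')$, with $C'$ and the families of manifolds $D'$ independent of $s$, $P$ and $T$. The projection $\pi_i$ maps rational points to rational points of no larger height, so the preimages of these blocks under $\pi_i|_{C^i_P}$ cover $X_s(\mathbb{Q},T)\cap C^i_P$, and by Lemma~\ref{lem:lift} each preimage is contained in a block of $X_s$. In total we use at most $1+CT^{\epsilon/2}\cdot qC'T^{\epsilon/2}$ blocks.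

\emph{General families.} For $I\subseteq\{1,\dots,n\}$ and $\sigma\in\{\pm1\}^n$ let $X_s^{I,\sigma}$ be the part of $X_s$ where $0\le\sigma_ix_i\le1$ for $i\notin I$ and $\sigma_ix_i>1$ for $i\in I$; these parts cover $X_s$. Let $\phi$ have coordinates $\sigma_ix_i$ for $i\notin I$ and $\sigma_i/x_i$ for $i\in I$. It is a semialgebraic homeomorphism from $\{x:\sigma_ix_i>0\text{ for }i\in I\}$ onto the open set $\{y:y_i>0\text{ for }i\in I\}$, it maps $X_s^{I,\sigma}$ into $[0,1]^n$, and it preserves rationality and heights since $H(-q)=H(q)=H(1/q)$. Cover the rational points of $\phi(X_s^{I,\sigma})$ by blocks, pull back by Lemma~\ref{lem:lift}, and sum over the finitely many $(I,\sigma)$.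

\emph{The counting bound.} Let $x\in\operatorname{int}_D(X_s\cap D)$ with $D$ an $e$-manifold. If $e\ge1$, a small ball around $x$ in a chart of $D$ is an infinite connected semialgebraic subset of $X_s$ containing $x$, so $x\in X_s^{\mathrm{alg}}$. Hence only blocks with $e=0$ meet $X_s^{\mathrm{tr}}$. A $0$-manifold is a discrete semialgebraic set, hence finite, and its size is bounded in its semialgebraic family by uniform finiteness. This last deduction does not use noiselessness.
\end{proof}

Theorem~\ref{thm:A} is the case of a family with one member.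

\section{The converse: proof of Theorem~\ref{thm:C}}\label{sec:converse}

In this section $\mathcal{R}$ is an arbitrary expansion of $\overline{\mathbb{R}}$.

\begin{lemma}\label{lem:count}
Let $I$ be a bounded open interval. There is $c_I>0$ such that $\#I(\mathbb{Q},T)\ge c_IT^2$ for all large $T$.
\end{lemma}

\begin{proof}
For $B\ge1$ the number of integer pairs $(a,b)$ with $1\le b\le B$ and $a/b\in I$ is $n(B)=\sum_{b\le B}(|I|b+O(1))=\frac12|I|B^2+O(B)$. A pair with greatest common divisor $g\ge2$ is $g$ times a pair counted by $n(B/g)$. Since $\sum_{g\ge2}g^{-2}<\frac34$, at most $\sum_{2\le g\le B}n(B/g)\le\frac38|I|B^2+O(B\log B)$ pairs are not coprime, and at least $\frac18|I|B^2-O(B\log B)$ are. If $I\subseteq[-M,M]$ with $M\ge1$ and $B=T/M$, these fractions have height at most $T$.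
\end{proof}

\begin{lemma}\label{lem:line}
If every definable subset of $\mathbb{R}$ has interior or is nowhere dense, then $\mathcal{R}$ is noiseless.
\end{lemma}

\begin{proof}
Assume the dichotomy in $\mathbb{R}^l$ for $1\le l\le n$. Suppose that a definable $X\subseteq\mathbb{R}^{n+1}$ has empty interior but is dense in $B\times I$, with $B\subseteq\mathbb{R}^n$ an open box and $I$ an open interval. For each nondegenerate interval $J\subseteq I$ with rational endpoints consider the definable sets $B_J=\{x\in B:J\subseteq X_x\}$ and $B'_J=\{x\in B:J\cap X_x=\emptyset\}$. If $B_J$ were somewhere dense, it would have interior, and then so would $X\supseteq B_J\times J$. So all $B_J$ are nowhere dense. For $x\in B$ outside all $B_J$ the set $X_x\cap I$ has empty interior, hence is nowhere dense, so $x\in B'_J$ for some $J$. Thus $B$ is the countable union of the sets $B_J$ and $B'_J$, and by Baire's theorem some $B'_J$ is somewhere dense. It then contains an open box $B''$, and $X$ misses $B''\times J$, contrary to density.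
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:B}. (2)$\Rightarrow$(3) is the last step of its proof, applied to a family with one member. (3)$\Rightarrow$(4): take $\epsilon=1$.

(4)$\Rightarrow$(1). By Lemma~\ref{lem:line} it suffices to consider a definable $S\subseteq\mathbb{R}$. Suppose that $S$ has empty interior and is dense in a bounded open interval $I$. Neither $S\cap I$ nor $I\setminus S$ contains a nondegenerate interval, so both coincide with their transcendental parts. Together they contain all rationals in $I$, so by Lemma~\ref{lem:count} one of them, $X$, satisfies $\#X^{\mathrm{tr}}(\mathbb{Q},T)\ge\frac12c_IT^2$ for arbitrarily large $T$. This contradicts (4).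
\end{proof}

\begin{thebibliography}{9}

\bibitem{tameness}
\emph{Tameness Beyond O-Minimality},
\texttt{http://www.math.uni-bonn.de/\allowbreak people/\allowbreak phierony/\allowbreak Tameness\_Fields.pdf}.

\bibitem{vdD}
van den Dries, \emph{Tame Topology and O-minimal Structures}.

\end{thebibliography}
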